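
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{The kernel of the Weil mapping attached to\\ a positive definite rational quadratic form}


\begin{abstract}
Let $Q$ be a positive definite rational $h\times h$ matrix. Each Schwartz--Bruhat function $f$ on the space of rational $g\times h$ matrices has a theta series, a modular form of weight $h/2$ and genus $g$. Replacing $f$ by $f\circ T$, with $T$ a rational isometry of $Q$, does not change the series. We answer the question whether the differences $f-f\circ T$ always span the kernel of the map from functions to theta series. They do not: we give an explicit function on $\mathbb Q^3$, for the form $a^2+b^2+c^2$, that lies in the kernel but not in the span. In the range $h\le 2g+1$ we determine exactly what happens: the differences span the kernel if and only if $h\le g+1$, whatever $Q$ is. For $h=2g+2$ they fail to span it for some $Q$.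
\end{abstract}

\section{The question and the answer}

Fix integers $g,h\ge1$ and a positive definite symmetric matrix $Q\in M_h(\mathbb Q)$. Let $V=\mathbb Q^h$ be the space of row vectors, with
\[
x\cdot y=xQ\,{}^ty,\qquad q(x)=x\cdot x .
\]
A rational $g\times h$ matrix is a tuple $x=(x_1,\dots,x_g)\in V^g$. It has the Gram matrix $S(x)=(x_i\cdot x_j)_{i,j}=xQ\,{}^tx$. Let $\mathcal S$ be the space of Schwartz--Bruhat functions on $V^g$: the functions $f:V^g\to\mathbb C$ for which there are lattices $L_1\subset L_2$ of full rank in $V^g$ such that $f$ vanishes outside $L_2$ and is invariant under translation by $L_1$. For $\Omega$ in the Siegel upper half space $\mathfrak H_g$ put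
\[
\vartheta^Q[f](\Omega)=\sum_{x\in V^g}f(x)\,e^{\pi i\,\mathrm{tr}(\Omega S(x))}
=\sum_{N\in\mathbb Q^{(g,h)}}f(N)\exp\bigl(\pi i\,\mathrm{tr}({}^tN\,\Omega\,N\,Q)\bigr).
\]
It is known that this is a modular form of weight $h/2$ and some level. The linear map
\[
w_Q:\ \mathcal S\longrightarrow\{\text{modular forms of weight }h/2,\ \text{any level}\},\qquad f\mapsto\vartheta^Q[f],
\]
is called the \emph{Weil mapping} associated to $Q$.

Let $G=\{T\in GL_h(\mathbb Q):{}^tTQT=Q\}$ be the rational orthogonal group. An element $\gamma=T$ of $G$ acts on $V$ by $\gamma x=x\,{}^tT$, and on $V^g$ entry by entry. Then $S(\gamma x)=S(x)$, so $\vartheta^Q[f\circ\gamma]=\vartheta^Q[f]$. Let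
\[
\mathrm{Diff}=\text{span of all } f-f\circ\gamma\qquad(f\in\mathcal S,\ \gamma\in G).
\]
Thus $\mathrm{Diff}\subset\mathrm{Ker}(w_Q)$. The question, posed in \cite{tata}, is whether
\[
\mathrm{Ker}(w_Q)=\mathrm{Diff}\qquad\text{for all }g,\,h,\,Q.
\]
The answer is no.

\paragraph{What the two sides measure.}
The coefficient of $e^{\pi i\,\mathrm{tr}(\Omega S)}$ in $\vartheta^Q[f]$ is the sum of $f$ over $\{x:S(x)=S\}$, and by Witt's theorem this set is empty or a single $G$-orbit (Lemma~\ref{lem:orbits}). So $\mathrm{Ker}(w_Q)$ consists of the functions all of whose $G$-orbit sums vanish. On the other side, $\mathrm{Diff}$ is the common kernel of \emph{all} $G$-invariant linear functionals on $\mathcal S$. The question is whether the orbit sums detect everything that invariant functionals detect.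

There are reasons to expect that they do. For $h=1$ and $g=1$, for instance, $G=\{\pm1\}$, the kernel consists of the odd functions, and an odd $f$ is $\frac12(f-f\circ(-1))$; the same holds for $h=1$ and every $g$. For functions of \emph{finite support} on $V^g$ the statement is immediate in all cases, since a finitely supported function with sum $0$ on an orbit is a combination of differences of point masses. But a nonzero function in $\mathcal S$ never has finite support. It is really a function of adelic points, and a $G$-invariant functional may live on adelic points that are not rational. This is what happens.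

\begin{theorem}\label{thm:example}
Let $g=1$, $h=3$, $Q=I_3$. For $(a,b,c)\in\mathbb Z^3$, not all divisible by $17$, with $17\mid a^2+b^2+c^2$, put
\[
f(a,b,c)=\Bigl(\frac{a+4c}{17}\Bigr)\ \text{ if }17\nmid a+4c,\qquad f(a,b,c)=\Bigl(\frac{a-4c}{17}\Bigr)\ \text{ otherwise,}
\]
and put $f=0$ at all other points of $\mathbb Q^3$. Then $f\in\mathrm{Ker}(w_Q)$ but $f\notin\mathrm{Diff}$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $g,h\ge1$.
\begin{itemize}
\item[\textup{(a)}] If $h\le g+1$, then $\mathrm{Ker}(w_Q)=\mathrm{Diff}$ for every positive definite rational $Q$.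
\item[\textup{(b)}] If $g+2\le h\le 2g+1$, then $\mathrm{Ker}(w_Q)\ne\mathrm{Diff}$ for every positive definite rational $Q$.
\item[\textup{(c)}] If $h=2g+2$, then $\mathrm{Ker}(w_Q)\neq\mathrm{Diff}$ for $Q=\mathrm{diag}(1,\dots,1,m)$, with $m=17$ if $g$ is odd and $m=7$ if $g$ is even.
\end{itemize}
\end{theorem}

So for $h\le 2g+1$ equality holds if and only if $h\le g+1$, independently of $Q$. Theorem~\ref{thm:main} does not treat $h\ge 2g+3$, nor the remaining $Q$ with $h=2g+2$.

\paragraph{Where the threshold comes from.}
Let $H$ be the group of finite-adelic points of the orthogonal group, and let $\eta$ be a nontrivial quadratic character of $H$ that is trivial on $G$. A functional $\lambda$ on $\mathcal S$ with $\lambda(f(\sigma^{-1}\,\cdot\,))=\eta(\sigma)\lambda(f)$ for all $\sigma\in H$ is $G$-invariant. Suppose that such a $\lambda\ne0$ exists. Take a function on which $\lambda$ does not vanish and average it over $G\backslash H$ against $\eta$. Then $\lambda$ does not vanish on the average. On the other hand, the orbit sum of the average at a rational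 tuple $x_0$ acquires the factor $\int\eta$ over the adelic stabilizer of $x_0$ modulo its rational points. This stabilizer is the orthogonal group of a space of dimension at least $h-g$. When $h-g\ge2$ we can choose $\eta$ to be nontrivial on all these stabilizers, and then all orbit sums of the average vanish. The existence of $\lambda$ is a separate, local matter; our construction of it works for $h\le2g+1$ and for some $Q$ with $h=2g+2$. When $h-g\le 1$, a tuple in general position has, at each prime, a stabilizer of order at most $2$, and part (a) says that then the orbit sums detect everything.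

Section~\ref{sec:prelim} collects the standard facts. Section~\ref{sec:example} proves Theorem~\ref{thm:example}, the smallest case of the mechanism, with bare hands. Section~\ref{sec:failure} proves (b) and (c). Sections~\ref{sec:local} and~\ref{sec:global} prove (a).

\section{Orbit sums and adeles}\label{sec:prelim}

\begin{lemma}\label{lem:orbits}
\textup{(i)} A function $f\in\mathcal S$ lies in $\mathrm{Ker}(w_Q)$ if and only if $\sum_{S(x)=S}f(x)=0$ for every $S$.
\textup{(ii)} For each $S$ the set $\{x\in V^g:S(x)=S\}$ is empty or one $G$-orbit.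
\end{lemma}

\begin{proof}
(i) We have $\vartheta^Q[f]=\sum_S\bigl(\sum_{S(x)=S}f(x)\bigr)e^{\pi i\,\mathrm{tr}(\Omega S)}$. Here $x$ runs over a lattice $L_2$, so the inner sums are finite because $Q$ is definite, and $S$ runs over matrices with bounded denominators. The claim is uniqueness of Fourier expansions.

(ii) Let $S(x)=S(x')=S$. For $c\in\mathbb Q^g$ we have $q(\sum c_ix_i)=cS\,{}^tc=q(\sum c_ix_i')$. Since $q$ is definite, $x$ and $x'$ satisfy the same linear relations. Hence $x_i\mapsto x_i'$ defines an isometry between the spans. By Witt's theorem (an isometry between subspaces of a nondegenerate quadratic space extends to the whole space) it extends to an element of $G$.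
\end{proof}

\paragraph{Adelic language.}
For a totally disconnected locally compact space $X$ let $\mathcal S(X)$ be the space of locally constant, compactly supported functions $X\to\mathbb C$. Put $V_p=V\otimes\mathbb Q_p$, $L=\mathbb Z^h$, $L_p=\mathbb Z_p^h$. A lattice in $V^g$ has open compact closure in $V(\mathbb A_f)^g$ and is the intersection of this closure with $V^g$; moreover $V^g$ is dense. So $f\in\mathcal S$ extends uniquely to a locally constant, compactly supported function on $V(\mathbb A_f)^g$, and
\[
\mathcal S=\mathcal S(V(\mathbb A_f)^g)=\bigotimes\nolimits'_p\,\mathcal S(V_p^g),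
\]
a restricted tensor product with respect to the functions $\mathbf 1_{L_p^g}$.

Let $H_p=O(V_p)$, let $O(L_p)$ be the stabilizer of $L_p$, and let $H=O(V)(\mathbb A_f)$ be the restricted product of the $H_p$ with respect to the $O(L_p)$. It acts on $\mathcal S$ by $\omega(\sigma)f(x)=f(\sigma^{-1}x)$, and each $f$ is fixed by an open compact subgroup. We write $\sigma$ for elements of $H$ or $H_p$; the letter $h$ always denotes $\dim V$. We use the following facts, for $V$ and for its nonzero subspaces, which are again definite.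
\begin{itemize}
\item[(F1)] $G$ is discrete in $H$: the group $G\cap\prod_pO(L_p)$ is the automorphism group of a lattice in a definite space, which is finite.
\item[(F2)] $G\backslash H/K$ is finite for every open compact $K\subset H$ (finiteness of the class number). Hence $G\backslash H$ is compact.
\item[(F3)] The groups $H_p$ and $H$ are unimodular. Indeed $H_p$ is generated by reflections, which have order two, and the modulus is a homomorphism to $\mathbb R_{>0}$. On $H$ the modulus is trivial on each $H_p$ and on the compact group $\prod_pO(L_p)$, and these generate $H$.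
\end{itemize}

\paragraph{Symbols and lattices.}
We write $(a,b)_v$ for the Hilbert symbol at a place $v$ of $\mathbb Q$. It is bimultiplicative, and it equals $1$ if and only if $b$ is of the form $X^2-aY^2$. If $p$ is odd and $u\in\mathbb Z_p^*$, then $(u,x)_p=\bigl(\frac up\bigr)^{v_p(x)}$. We have $(a,b)_\infty=1$ unless $a,b<0$, and $\prod_v(a,b)_v=1$ for $a,b\in\mathbb Q^*$.

We write $\langle a_1,\dots,a_m\rangle$ for the form $\sum a_iX_i^2$, and $\mathbb H$ for the hyperbolic plane: it has a basis $e,e^*$ with $q(e)=q(e^*)=0$, $e\cdot e^*=1$. It represents everything and is isometric to $\langle a,-a\rangle$ for any $a\neq0$ (over $\mathbb Z_p$ with $p$ odd, for $a\in\mathbb Z_p^*$). For odd $p$, a unimodular $\mathbb Z_p$-lattice is diagonalizable and is classified by its rank and its discriminant in $\mathbb Z_p^*/\mathbb Z_p^{*2}$. If its rank is at least $3$, it is isotropic.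

\section{A function on $\mathbb Q^3$}\label{sec:example}

This section proves Theorem~\ref{thm:example}. The function $f$ is supported on $\mathbb Z^3$ and periodic modulo $17$, so $f\in\mathcal S$.

\subsection{The coefficient at $17$}
The first coefficient that could be nonzero is the sum of $f$ over the $48$ integral solutions of $a^2+b^2+c^2=17$. Of these, $24$ are obtained from $(4,1,0)$ and $24$ from $(3,2,2)$ by permutations and sign changes. The nonzero squares modulo $17$ are $\pm1,\pm2,\pm4,\pm8$. In particular $f(-x)=f(x)$.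

For the first shape, up to a common sign, $(a,c)$ is one of $(4,0)$, $(1,0)$, $(0,1)$, $(0,4)$, $(4,1)$, $(4,-1)$, $(1,4)$, $(1,-4)$. The entry $a\pm4c$ used in the definition of $f$ is congruent to $4,1,4,-1,8,8,2,2$ respectively. So $f=1$ on all $24$ vectors. For the second shape $(a,c)$ is one of $(3,2),(3,-2),(2,2),(2,-2),(2,3),(2,-3)$ up to a common sign, and $a+4c\equiv-6,-5,-7,-6,-3,7$. These are nonresidues, so $f=-1$ on all $24$ vectors. The coefficient is $24-24=0$.

There is a reason. The half turn about $(1,1,1)$ is the rational isometry $x\mapsto\frac23(x_1+x_2+x_3)(1,1,1)-x$. It takes $(4,-1,0)$ to $(-2,3,2)$, so it changes the value of $f$ from $1$ to $-1$. As a map on pure quaternions it is conjugation by $i+j+k$, which has norm $3$, and $3$ is a nonresidue modulo $17$. We shall see that conjugation by an integral quaternion of prime norm $\ell\ne17$ multiplies $f$ by $\bigl(\frac{\ell}{17}\bigr)$ whenever it takes an integral vector to an integral vector, and that for each $n$ some $\ell$ forces the sum of $f$ over vectors of norm $n$ to equal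 its own negative.

\subsection{Quaternions}
Let $B$ be the algebra of Hamilton quaternions over $\mathbb Q$, $N$ its norm and $O$ the Hurwitz order. Identify $(a,b,c)$ with $ai+bj+ck$. Then $V=B^0$ (trace zero), $q=N$, $O\cap V=\mathbb Z^3$.

For odd $p$ choose $s,t\in\mathbb Z_p$ with $s^2+t^2=-1$; for $p=17$ take $t=0$, $s\equiv4$. Put
\[
J=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad i\mapsto J,\quad j\mapsto\begin{pmatrix}s&t\\t&-s\end{pmatrix},\quad k\mapsto\begin{pmatrix}t&-s\\-s&-t\end{pmatrix}.
\]
The images of $i,j$ have square $-1$ and anticommute, and the image of $k$ is their product. So this defines an isomorphism $\rho_p:B_p\cong M_2(\mathbb Q_p)$. The matrices $E_{11}\pm E_{22}$, $E_{12}\pm E_{21}$ form a $\mathbb Z_p$-basis of $M_2(\mathbb Z_p)$. Here $1,i$ map to $E_{11}+E_{22}$, $E_{12}-E_{21}$, and $j,k$ map to combinations of $E_{11}-E_{22}$, $E_{12}+E_{21}$ with coefficient determinant $-s^2-t^2=1$. Since $1,i,j,k$ is a $\mathbb Z_p$-basis of $O_p$, we get $\rho_p(O_p)=M_2(\mathbb Z_p)$.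

A matrix $X=\begin{pmatrix}\alpha&\beta\\\gamma&-\alpha\end{pmatrix}$ of trace zero gives the \emph{symmetric} matrix $XJ=\begin{pmatrix}-\beta&\alpha\\\alpha&\gamma\end{pmatrix}$ with the same determinant. So each $x\in V_p$ defines a binary quadratic form
\[
\varphi_x(v)={}^tv\,\rho_p(x)J\,v\quad(v\in\mathbb Q_p^2),\qquad\det\varphi_x=q(x).
\]
Since $b^{-1}J=\det(b)^{-1}J\,{}^tb$ for $b\in GL_2$, conjugation becomes a change of variables with a scalar:
\begin{equation}\label{eq:conj}
\varphi_{bxb^{-1}}(v)=N(b)^{-1}\varphi_x({}^tb\,v)\qquad(b\in B_p^*),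
\end{equation}
where $b$ on the right stands for $\rho_p(b)$.

Take $p=17$ and $x=(a,b,c)\in\mathbb Z^3$. Modulo $17$,
\[
\rho_{17}(x)J\equiv\begin{pmatrix}-(a-4c)&4b\\4b&-(a+4c)\end{pmatrix}.
\]
If $17\mid q(x)$ and $x\not\equiv0$, this is a symmetric matrix of rank one over $\mathbb F_{17}$, hence of the form $\kappa v\,{}^tv$. The nonzero values of the quadratic form lie in the single class $\kappa\,\mathbb F_{17}^{*2}$, and some diagonal entry is nonzero. Since $-1$ is a square modulo $17$, the definition of $f$ says precisely $f(x)=\bigl(\frac{\kappa}{17}\bigr)$. By \eqref{eq:conj},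
\begin{equation}\label{eq:fconj}
f(\beta x\beta^{-1})=\Bigl(\frac{N\beta}{17}\Bigr)f(x)\qquad\text{if }x,\ \beta x\beta^{-1}\in\mathbb Z^3,\ \beta\in O,\ 17\nmid N\beta .
\end{equation}
Indeed $\beta$ is a unit of $O_{17}$, so $x\equiv0$ if and only if $\beta x\beta^{-1}\equiv0$, and the two norms agree.

\subsection{All coefficients of $\vartheta^Q[f]$ vanish}
We have $f(0)=0$. Fix $n\ge1$ and let $A_n=\{\alpha\in\mathbb Z^3:N\alpha=n\}$.

\emph{Choice of $\ell$.} We want a prime $\ell\nmid34n$ with $\bigl(\frac{-n}{\ell}\bigr)=1$ and $\bigl(\frac{\ell}{17}\bigr)=-1$. By reciprocity, $\ell\mapsto\bigl(\frac{-n}{\ell}\bigr)$ is given by a Dirichlet character $\psi_1$ modulo $4n$ with $\psi_1(-1)=-1$, while $\psi_2=\bigl(\frac{\cdot}{17}\bigr)$ has $\psi_2(-1)=1$. Take $b$ prime to $68n$ with $\psi_2(b)=-1$. One of $\pm b$ has $\psi_1=1$, and both have $\psi_2=-1$. Dirichlet's theorem gives $\ell$.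

\emph{For each $\alpha\in A_n$ there are exactly $48$ elements $\beta\in O$ with $N\beta=\ell$ and $\beta\alpha\beta^{-1}\in O$.} Recall that every left ideal of $O$ is principal, that $O\beta$ has index $(N\beta)^2$, and that $|O^*|=24$. If $N\beta=\ell$ then $O\beta$ contains $\bar\beta\beta=\ell$. So the $\beta$ of norm $\ell$, up to left multiplication by units, correspond to the left ideals of index $\ell^2$ containing $\ell O$, that is, to the left ideals of dimension $2$ in $O/\ell O\cong M_2(\mathbb F_\ell)$. These are the ideals $I_D=\{X:XD=0\}$, one for each line $D\subset\mathbb F_\ell^2$. Now $\beta\alpha\beta^{-1}\in O$ if and only if $O\beta\alpha\subset O\beta$, that is, $I_D\alpha\subset I_D$. Since $D$ is the common kernel of $I_D$, this means $\alpha D\subset D$. The characteristic polynomial of $\alpha$ is $T^2+n$, which has two distinct roots modulo $\ell$. So exactly two lines qualify, each with $24$ generators $\beta$.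

\emph{The involution.} Let $\mathcal P$ be the set of pairs $(\alpha,\beta)$ with $\alpha\in A_n$ and $\beta$ as above. Since $\bar\beta=\ell\beta^{-1}$, the map $(\alpha,\beta)\mapsto(\beta\alpha\beta^{-1},\bar\beta)$ sends $\mathcal P$ to itself, and its square is the identity. By \eqref{eq:fconj},
\[
48\sum_{\alpha\in A_n}f(\alpha)=\sum_{\mathcal P}f(\alpha)=\sum_{\mathcal P}f(\beta\alpha\beta^{-1})=\Bigl(\frac{\ell}{17}\Bigr)\sum_{\mathcal P}f(\alpha)=-48\sum_{\alpha\in A_n}f(\alpha).
\]
So $\sum_{A_n}f=0$, and $f\in\mathrm{Ker}(w_Q)$ by Lemma~\ref{lem:orbits}.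

\subsection{An invariant functional that does not vanish on $f$}
To show $f\notin\mathrm{Diff}$ we construct a $G$-invariant functional $\lambda$ with $\lambda(f)=1$. At each prime $p$ we look for a functional that conjugation by $b$ multiplies by $(17,Nb)_p$; the product formula then makes the product over all $p$ invariant.

For $p\ne2$ let $Y_p=\{x\in V_p:-q(x)\in17\,\mathbb Z_p^{*2}\}$, which is open and closed. For $x\in Y_p$ the form $\varphi_x$ has determinant in $-17\,\mathbb Q_p^{*2}$. So if $c$ is any nonzero value of $\varphi_x$, then $\varphi_x\cong\langle c,-17c\rangle$, and all nonzero values have the form $c(X^2-17Y^2)$. Hence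
\[
\varepsilon_p(x)=(17,c)_p,\qquad c\text{ any nonzero value of }\varphi_x,
\]
is well defined. It is locally constant in $x$, since the value of $\varphi_x$ at a fixed vector stays in one square class when $x$ moves a little. By \eqref{eq:conj}, $\varepsilon_p(bxb^{-1})=(17,Nb)_p\,\varepsilon_p(x)$. Since $-1=4^2-17$, we have $(17,-1)_p=1$ and $\varepsilon_p(-x)=\varepsilon_p(x)$. Put
\[
\lambda_p(F)=v_p^{-1}\int_{Y_p}F(x)\,\varepsilon_p(x)\,dx\quad(p\neq2),\qquad v_p=\mathrm{vol}(Y_p\cap\mathbb Z_p^3),\qquad\lambda_2(F)=F(0).
\]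
Here $v_p>0$, because the open set $Y_p\cap\mathbb Z_p^3$ contains $\rho_p^{-1}\begin{pmatrix}0&1\\17&0\end{pmatrix}$.

\begin{itemize}
\item If $p\ne2,17$ and $x\in Y_p\cap\mathbb Z_p^3$, then $\varphi_x$ is integral with unit determinant, so it represents a unit, and $\varepsilon_p(x)=1$. Thus $\lambda_p(\mathbf 1_{\mathbb Z_p^3})=1$.
\item If $x\in Y_{17}\cap\mathbb Z_{17}^3$, then $q(x)$ is divisible by $17$ exactly once, so $x\not\equiv0$ modulo $17$. Then $\varphi_x$ has a unit value $\kappa$, and $\varepsilon_{17}(x)=(17,\kappa)_{17}=\bigl(\frac{\kappa}{17}\bigr)$. So $\varepsilon_{17}$ agrees on $Y_{17}\cap\mathbb Z_{17}^3$ with the local factor $f_{17}$ of $f$ (the continuous extension of $f$ to $\mathbb Z_{17}^3$, extended by zero). Thus $\lambda_{17}(f_{17})=1$.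
\end{itemize}

Hence $\lambda=\bigotimes_p\lambda_p$ is well defined on $\mathcal S$. Since $f=\mathbf 1_{\mathbb Z_2^3}\otimes f_{17}\otimes\bigotimes_{p\ne2,17}\mathbf 1_{\mathbb Z_p^3}$, we get $\lambda(f)=1$.

Every element of $O_3(\mathbb Q)$ is $\pm c_b$ with $c_b(x)=bxb^{-1}$, $b\in B^*$. All $\lambda_p$ are invariant under $x\mapsto-x$. For $p\neq2$ the transformation rule of $\varepsilon_p$ gives $\lambda_p(F\circ c_b)=(17,Nb)_p\lambda_p(F)$, while $\lambda_2(F\circ c_b)=\lambda_2(F)$. By the product formula
\[
\lambda(F\circ c_b)=\prod_{p\ne2}(17,Nb)_p\ \lambda(F)=(17,Nb)_2\,(17,Nb)_\infty\,\lambda(F)=\lambda(F),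
\]
because $17\equiv1$ modulo $8$ is a square in $\mathbb Q_2$, and $17>0$. So $\lambda$ vanishes on $\mathrm{Diff}$, while $\lambda(f)=1$. This proves Theorem~\ref{thm:example}. \qed

\medskip
The functional $\lambda$ is supported on adelic points with component $0$ at $2$ and nonzero components elsewhere. No rational point is of this kind, which is how $\lambda$ escapes the orbit sums.

\section{Failure for $h\ge g+2$}\label{sec:failure}

\subsection{A quadratic character of the adelic orthogonal group}
For a field $F\supset\mathbb Q$ and a vector $y$ with $q(y)\neq0$, let $r_y(x)=x-2\frac{x\cdot y}{q(y)}y$. The \emph{spinor norm} is the homomorphism $\nu:O(V_F)\to F^*/F^{*2}$ with $\nu(r_y)=q(y)$; it exists for every nondegenerate space and is compatible with orthogonal sums. We need four facts.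
\begin{itemize}
\item[(N1)] For $F=\mathbb Q_p$ it is continuous, being trivial on the image of the spin group, which is open.
\item[(N2)] If $p$ is odd and $\Lambda$ is a unimodular $\mathbb Z_p$-lattice, then $O(\Lambda)$ is generated by reflections in vectors of unit norm, so $\nu(O(\Lambda))\subset\mathbb Z_p^*\mathbb Q_p^{*2}$.
\item[(N3)] If $R,R^*$ are totally isotropic and in duality, then $a\in GL(R)$, acting on $R\oplus R^*$ (contragrediently on $R^*$), has spinor norm $\det a$. A homomorphism from $GL_r(F)$ to an abelian group factors through $\det$, so it suffices to take $R=Fe$, $R^*=Fe^*$ with $e\cdot e^*=1$. The reflection in $e-te^*$ maps $e\mapsto te^*$, $e^*\mapsto t^{-1}e$. Hence $r_{e-te^*}r_{e-e^*}$ maps $e\mapsto t^{-1}e$, $e^*\mapsto te^*$, and its spinor norm is $(-2t)(-2)=4t$, the class of $t$ and of $t^{-1}$.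
\item[(N4)] For $\gamma\in G$ we have $\nu(\gamma)>0$, since $q$ is positive definite.
\end{itemize}

Let $d\in\mathbb Q^*$ not be a square. Put $\eta_p(\sigma)=(d,\nu(\sigma))_p$ for $\sigma\in H_p$ and $\eta=\prod_p\eta_p$. By (N2), $\eta_p$ is trivial on $O(L_p)$ for almost all $p$. So $\eta:H\to\{\pm1\}$ is a continuous character. For $\gamma\in G$ the product formula and (N4) give $\eta(\gamma)=(d,\nu(\gamma))_\infty=1$.

In Section~\ref{sec:example} we had $d=17$. There $c_b$ has spinor norm $N(b)$: for pure $b$ we have $c_b=-r_b$, $-1=r_ir_jr_k$ has spinor norm $1$, and every nonzero quaternion is a product of pure ones. The prime $\ell$ there was split in $\mathbb Q(\sqrt{-n})$, whose multiplicative group modulo $\mathbb Q^*$ is the rotation group fixing $\alpha$, and inert in $\mathbb Q(\sqrt{17})$. The next proof uses the same condition.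

\subsection{From local functionals to a function in the kernel}

\begin{proposition}\label{prop:average}
Let $1\le g\le h-2$, and let $d\in\mathbb Q^*$ be a nonsquare, with $d>0$ if $g=h-2$. Suppose that for each $p$ there is a nonzero functional $\lambda_p$ on $\mathcal S(V_p^g)$ with
\[
\lambda_p(\omega(\sigma)F)=\eta_p(\sigma)\lambda_p(F)\qquad(\sigma\in H_p),
\]
and that $\lambda_p(\mathbf 1_{L_p^g})\neq0$ for almost all $p$. Then $\mathrm{Ker}(w_Q)\ne\mathrm{Diff}$.
\end{proposition}

\begin{proof}
Normalize so that $\lambda_p(\mathbf 1_{L_p^g})=1$ for almost all $p$. Then $\lambda=\bigotimes\lambda_p$ satisfies $\lambda\circ\omega(\sigma)=\eta(\sigma)\lambda$ for $\sigma\in H$. Since $\eta|_G=1$, $\lambda$ is $G$-invariant and kills $\mathrm{Diff}$.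

\emph{The function.} Choose $f_0=\bigotimes f_{0,p}$ with $\lambda(f_0)\neq0$, and $K\subset H$ open compact fixing $f_0$ with $\eta(K)=1$. Write $H=\bigsqcup_jG\sigma_jK$, a finite union by (F2), and put
\[
f=\sum_jc_j\,\omega(\sigma_j)f_0,\qquad c_j=\mathrm{vol}(G\backslash G\sigma_jK)\,\eta(\sigma_j).
\]
Then $\lambda(f)=\sum_j\mathrm{vol}(G\backslash G\sigma_jK)\,\eta(\sigma_j)^2\lambda(f_0)=\mathrm{vol}(G\backslash H)\lambda(f_0)\ne0$. So $f\notin\mathrm{Diff}$.

\emph{Its orbit sums.} Let $x_0\in V^g$, $S=S(x_0)$, $W=\mathrm{span}(x_0)$, and let $\mathcal R=O(W^\perp)$, acting trivially on $W$. The stabilizer of $x_0$ in $G$ is $\mathcal R(\mathbb Q)$, and $\{S(x)=S\}=Gx_0$ by Lemma~\ref{lem:orbits}. Put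
\[
\Theta(\sigma)=\sum_{S(x)=S}f_0(\sigma^{-1}x)=\sum_{\gamma\in G/\mathcal R(\mathbb Q)}f_0(\sigma^{-1}\gamma x_0)\qquad(\sigma\in H).
\]
This is left $G$-invariant and right $K$-invariant, and the orbit sum of $\omega(\sigma_j)f_0$ is $\Theta(\sigma_j)$. So the orbit sum of $f$ at $S$ is
\[
\sum_jc_j\Theta(\sigma_j)=\int_{G\backslash H}\eta(\sigma)\Theta(\sigma)\,d\sigma=\int_{\mathcal R(\mathbb A_f)\backslash H}\eta(\sigma)f_0(\sigma^{-1}x_0)\Bigl(\int_{\mathcal R(\mathbb Q)\backslash\mathcal R(\mathbb A_f)}\eta(\rho)\,d\rho\Bigr)d\sigma .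
\]
The unfolding uses that $H$ and $\mathcal R(\mathbb A_f)$ are unimodular, by (F3). Everything converges absolutely: if $f_0$ is replaced by $|f_0|$, then $\Theta$ is a finite-valued, locally constant function on the compact space $G\backslash H$.

\emph{The inner integral vanishes.} Since $\mathcal R(\mathbb Q)\backslash\mathcal R(\mathbb A_f)$ is compact and its measure is invariant under right translation, it suffices to find an element of $\mathcal R(\mathbb A_f)$ on which $\eta=-1$. Now $\dim W^\perp\ge h-g\ge2$. We choose a prime $\ell$ such that $d$ is a nonsquare unit in $\mathbb Q_\ell$ and $W^\perp_\ell$ contains a hyperbolic plane.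
\begin{itemize}
\item If $\dim W^\perp\ge3$, then $W^\perp_\ell$ contains a unimodular lattice of full rank for all large $\ell$, so it is isotropic. Any large $\ell$ inert in $\mathbb Q(\sqrt d)$ works.
\item If $\dim W^\perp=2$, then $g=h-2$ and $d>0$. The plane $W_\ell^\perp$ is hyperbolic if $\ell$ splits in the \emph{imaginary} quadratic field $\mathbb Q(\sqrt{-\det W^\perp})$. This field differs from the \emph{real} field $\mathbb Q(\sqrt d)$, so there are arbitrarily large $\ell$ that split in the first and are inert in the second.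
\end{itemize}
The element $e\mapsto\ell e$, $e^*\mapsto\ell^{-1}e^*$ of the hyperbolic plane, extended by the identity, has spinor norm $\ell$ by (N3), and $(d,\ell)_\ell=-1$. So all orbit sums of $f$ vanish, and $f\in\mathrm{Ker}(w_Q)$.
\end{proof}

The hypothesis $g\le h-2$ ensures that the adelic group $\mathcal R(\mathbb A_f)$ has a nontrivial rotation part for \emph{every} $x_0$. The positivity of $d$ when $g=h-2$ keeps $\mathbb Q(\sqrt d)$ away from all the fields $\mathbb Q(\sqrt{-\det W^\perp})$ at once.

\subsection{Local functionals}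

If $d$ is a square in $\mathbb Q_p$, then $\eta_p=1$, and $\lambda_p(F)=F(0)$ is an admissible functional with $\lambda_p(\mathbf 1_{L_p^g})=1$. Suppose $d$ is not a square in $\mathbb Q_p$. The obvious candidate is an integral of $\eta_p(\sigma)F(\sigma x^0)$ over the orbit of a tuple $x^0$. It makes sense only if $\eta_p$ is trivial on the stabilizer of $x^0$. If $x^0$ spans a nondegenerate space, its stabilizer is the full orthogonal group of the complement. So we want a very special complement, such as $P\cong\langle1,-d\rangle$, whose nonzero values are all norms from $\mathbb Q_p(\sqrt d)$. Isotropic vectors are more economical. Fixing $r$ independent, mutually orthogonal isotropic vectors removes $2r$ dimensions from the reductive part of the stabilizer, and the unipotent part is harmless for a quadratic character. So with $r$ isotropic vectors and $s$ others we can reduce to a plane $P$ when $h-2=2r+s$. The condition $r+s\le g$ then allows $h$ up to $2g+2$.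

\begin{lemma}\label{lem:localexist}
Let $d\notin\mathbb Q_p^{*2}$, and suppose
\[
V_p=(R\oplus R^*)\perp W_0\perp P,\qquad\dim R=r,\ \dim W_0=s,\ r+s\le g,\ P\cong\langle1,-d\rangle,
\]
with $R,R^*$ totally isotropic and in duality. Then there is a nonzero functional $\lambda_p$ on $\mathcal S(V_p^g)$ with $\lambda_p(\omega(\sigma)F)=\eta_p(\sigma)\lambda_p(F)$ for $\sigma\in H_p$.
\end{lemma}

\begin{proof}
Let $V_1=W_0\perp P$, let $e=(e_1,\dots,e_r)$ and $z=(z_1,\dots,z_s)$ be bases of $R$ and $W_0$, and let $x^0=(e,z,0,\dots,0)\in V_p^g$. Let $\mathcal P=N\cdot(GL(R)\times O(V_1))$ be the stabilizer of the subspace $R$ in $H_p$, with unipotent radical $N$. An element $n\in N$ is the identity on $R$ and acts on $V_1$ by $v\mapsto v+\phi(v)$ with $\phi\in\mathrm{Hom}(V_1,R)$; every $\phi$ occurs. As a representation of $GL(R)\times O(V_1)$, the Lie algebra of $N$ is $\mathrm{Hom}(V_1,R)\oplus\Lambda^2R$, up to extension.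

\emph{The stabilizer.} The stabilizer $H_0$ of $x^0$ fixes $R$ and $W_0$ pointwise. So $H_0=N_0\rtimes O(P)$, where $N_0\subset N$ is the subgroup acting trivially on $W_0$. Since $O(P)$ is compact ($P$ is anisotropic), $H_0$ is unimodular. Every $n\in N$ is a square, namely of $\exp(\frac12\log n)$, so $\eta_p$ is trivial on $N$. For $y\in P$ with $q(y)\neq0$ the value $q(y)$ has the form $X^2-dY^2$, so $\eta_p(r_y)=1$. Hence $\eta_p$ is trivial on $H_0$, and we may define
\[
\lambda_p(F)=\int_{H_p/H_0}\eta_p(\sigma)F(\sigma x^0)\,d\bar\sigma .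
\]
If this converges absolutely, it has the required equivariance.

\emph{Convergence.} Let $K\subset H_p$ be open compact. The space of totally isotropic $r$-planes is compact and homogeneous under $H_p$, so $H_p=\bigsqcup_iK\sigma_i\mathcal P$, a finite union. We write $\tau$ for elements of $\mathcal P$. On $K\sigma_i\mathcal P$ the group $K\times\mathcal P$ acts transitively by $\sigma\mapsto k\sigma\tau^{-1}$ with compact stabilizers, so an invariant measure is unique up to a scalar. Both the Haar measure of $H_p$ and the image of $dk\,d_r\tau$ ($d_r\tau$ a right Haar measure on $\mathcal P$) under $(k,\tau)\mapsto k\sigma_i\tau$ are invariant. Dividing by $H_0$ on the right, we get with constants $C_i>0$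
\begin{equation}\label{eq:iwasawa}
\int_{H_p/H_0}|F(\sigma x^0)|\,d\bar\sigma=\sum_iC_i\int_{\mathcal P/H_0}F_i(\tau x^0)\,d\mu(\tau),\qquad F_i(x)=\int_K|F(k\sigma_ix)|\,dk\in\mathcal S(V_p^g),
\end{equation}
where $\mu$ is the quotient of $d_r\tau$ by the Haar measure of $H_0$.

We compute $\mu$. The orbit $\mathcal Px^0$ consists of the tuples $(ae,z'+u,0)$ with $a\in GL_r(\mathbb Q_p)$, $u\in R^s$, $z'\in O(V_1)z$, and these three coordinates are independent. For $\tau=n\mu_0$ with $n\in N$, $\mu_0\in GL(R)\times O(V_1)$ we have $d_r\tau=dn\,d\mu_0$. Left translation by an element with $GL(R)$-component $a_0$ multiplies $d_r\tau$, and hence $\mu$, by the modulus of its action on $N$, which is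
\[
|\det a_0|^{(h-2r)+(r-1)}=|\det a_0|^{h-r-1}.
\]
On the other hand, this translation acts by $a\mapsto a_0a$, by $u\mapsto a_0u$ up to a translation, and on $z'$ through $O(V_1)$. So it multiplies the measure $|\det a|^\kappa\,d^\times a\,du\,dz'$ by $|\det a_0|^{\kappa+s}$, where $dz'$ is the invariant measure on $O(V_1)z\cong O(V_1)/O(P)$. A measure on a homogeneous space with given multiplier is unique up to a constant. Hence $\mu$ is a multiple of this measure with $\kappa=h-r-1-s=r+1$. Since $d^\times a=|\det a|^{-r}da$,
\begin{equation}\label{eq:mu}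
\mu=\mathrm{const}\cdot|\det a|\,da\,du\,dz',\qquad a\in M_r(\mathbb Q_p).
\end{equation}
The orbit $O(V_1)z$ is by Witt's theorem the set of $z'\in V_1^s$ with the same Gram matrix as $z$. So it is closed, and $O(V_1)/O(P)\to O(V_1)z$ is a homeomorphism (a transitive action of a $\sigma$-compact locally compact group on a locally compact space is open). Therefore \eqref{eq:mu} is finite on bounded sets, and the integrals converge.

\emph{Nonvanishing.} By Witt's theorem $H_px^0$ is the set of $(x',0)$ with $x'\in V_p^{r+s}$ linearly independent and with the Gram matrix of $(e,z)$. It is locally closed, so $H_p/H_0\cong H_px^0$ is a homeomorphism, and $\eta_p$ is a locally constant function on it that equals $1$ near $x^0$. If $F$ is the indicator function of a small neighborhood of $x^0$, then $\lambda_p(F)>0$.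
\end{proof}

\begin{lemma}\label{lem:unramified}
In Lemma~\ref{lem:localexist} suppose moreover that $p$ is odd, $d\in\mathbb Z_p^*$, $L_p$ is unimodular, and the decomposition of $V_p$ comes from a decomposition of $L_p$ into unimodular lattices
\[
L_p=(R_L\oplus R_L^*)\perp W_L\perp P_L ,
\]
with $R_L,R_L^*$ in duality over $\mathbb Z_p$. Then $\lambda_p$ can be chosen with $\lambda_p(\mathbf 1_{L_p^g})\ne0$.
\end{lemma}

\begin{proof}
Let $K=O(L_p)$; by (N2), $\eta_p|_K=1$. We claim $H_p=K\mathcal P$, i.e.\ $K$ is transitive on totally isotropic $r$-planes $R'$. Let $e_1',\dots,e_r'$ be a basis of $R'\cap L_p$. Since $R'\cap L_p$ is a direct summand and $L_p$ is unimodular, there are $y_j\in L_p$ with $e_i'\cdot y_j=\delta_{ij}$. Replacing $y_j$ by $y_j-\frac12\sum_i(y_i\cdot y_j)e_i'$ makes the $y_j$ span a totally isotropic lattice. So $L_p$ is the orthogonal sum of $\mathbb H^r$, with $R'\cap L_p$ as one half, and a unimodular lattice whose rank and discriminant, hence isometry class, do not depend on $R'$. The claim follows.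

Take $e,z$ to be bases of $R_L,W_L$, and put $L_1=W_L\perp P_L$. In the decomposition \eqref{eq:iwasawa}, now applied to the integrand $\eta_p(\sigma)F(\sigma x^0)$ with $F=\mathbf 1_{L_p^g}$, only the coset $K\mathcal P$ occurs, and $\eta_p(k)=1$ and $kL_p=L_p$ for $k\in K$. For $\tau=n\cdot a\cdot\sigma_1$ with $n\in N$, $a\in GL(R)$, $\sigma_1\in O(V_1)$ we have by (N3)
\[
\eta_p(\tau)=(d,\det a)_p\,\eta_p(\sigma_1)=(-1)^{v(\det a)}\eta_p(\sigma_1),
\]
because $d$ is a nonsquare unit. The tuple $(ae,z'+u,0)$ lies in $L_p^g$ if and only if $a\in M_r(\mathbb Z_p)$, $u\in R_L^s$, $z'\in L_1^s$. So by \eqref{eq:mu}, $\lambda_p(\mathbf 1_{L_p^g})$ is a positive constant times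
\[
\int_{M_r(\mathbb Z_p)}(-1)^{v(\det a)}|\det a|\,da\ \cdot\int_{O(V_1)z\cap L_1^s}\eta_p\,dz',
\]
where $\eta_p$ at $z'=\sigma_1z$ means $\eta_p(\sigma_1)$.

\emph{First factor} (it is $1$ if $r=0$). On $GL_r(\mathbb Z_p)$ the integrand is $1$, and elsewhere it has absolute value at most $p^{-1}$. Let $\varpi=\mathrm{vol}(GL_r(\mathbb Z_p))=\prod_{i=1}^r(1-p^{-i})$. Then $\varpi\ge1-\sum_{i\geq1}p^{-i}=1-\frac1{p-1}\ge\frac12$. So the integral is at least $\varpi-p^{-1}(1-\varpi)\ge\frac12-\frac16>0$.

\emph{Second factor.} Let $z'=\sigma_1z\in L_1^s$. The lattice $\langle z'\rangle$ spanned by $z'$ is unimodular, so $L_1=\langle z'\rangle\perp M$ with $M$ unimodular in the plane $\sigma_1P$. We have $P\cong\langle1,-d\rangle$, the norm form of the unramified quadratic extension of $\mathbb Q_p$. There the vectors of integral norm form a lattice, the ring of integers, which is unimodular and contains every integral lattice; so it is the only unimodular lattice. Hence $M=\sigma_1P_L$ and $\sigma_1L_1=L_1$. By (N2), $\eta_p(\sigma_1)=1$. The second factor is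 the volume of a nonempty open subset of $O(V_1)z$, which is positive.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(b)}
Let $g+2\le h\le2g+1$, so $h\ge3$. Put
\[
r=\lfloor(h-3)/2\rfloor,\qquad s=h-2-2r\in\{1,2\},\qquad r+s=\lfloor h/2\rfloor\le g .
\]
The point of $s\ge1$ is that $W_0$ can absorb any discriminant. So $d$ may be chosen freely, and we choose it to be a square at the bad primes. Let $\mathcal B=\{2\}\cup\{p:Q\notin GL_h(\mathbb Z_p)\}$, and let $d\notin\mathcal B$ be a prime with $d\equiv1$ modulo $8\prod_{p\in\mathcal B,\,p\ne2}p$. We check the hypotheses of Proposition~\ref{prop:average} for this $d>0$.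
\begin{itemize}
\item If $d\in\mathbb Q_p^{*2}$, in particular if $p\in\mathcal B$, use $\lambda_p(F)=F(0)$.
\item If $p\notin\mathcal B\cup\{d\}$ and $d\notin\mathbb Q_p^{*2}$, then $L_p$ is unimodular, and by rank and discriminant
\[
L_p\cong\mathbb H^r\perp\langle1,-d\rangle\perp\langle1\rangle^{s-1}\perp\langle\delta\rangle
\]
for a suitable unit $\delta$. Use Lemma~\ref{lem:unramified}.
\item Let $p=d$. By the choice of $d$ and reciprocity, $-1$, $2$ and all odd $p'\in\mathcal B$ are squares modulo $d$. Since $\det Q$ is a product of powers of primes in $\mathcal B$, it is a square in $\mathbb Z_d^*$, so $V_d\cong\langle1\rangle^h$. Because $-1$ is a square, $\langle1,1\rangle\cong\mathbb H\cong\langle-d,d\rangle$. Hence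
\[
V_d\cong\mathbb H^r\perp\langle1,1\rangle\perp\langle1\rangle^s\cong\mathbb H^r\perp\langle1,-d\rangle\perp\langle d\rangle\perp\langle1\rangle^{s-1}.
\]
Use Lemma~\ref{lem:localexist}.
\end{itemize}
Proposition~\ref{prop:average} gives $\mathrm{Ker}(w_Q)\ne\mathrm{Diff}$. \qed

\subsection{Proof of Theorem~\ref{thm:main}(c)}
Now $h=2g+2$, so $2r+s=2g$ and $r+s\le g$ force $r=g$, $s=0$. There is no $W_0$ to absorb the discriminant: at each $p$ where $d$ is not a square we need $V_p\cong\mathbb H^g\perp\langle1,-d\rangle$, and comparing discriminants, $d$ must agree with $D=(-1)^{g+1}\det Q$ up to squares. We have $D=17$ for $g$ odd and $D=-7$ for $g$ even. Take $d=D$. Since $g=h-2-g\le h-3$, the sign of $d$ does not matter in Proposition~\ref{prop:average}.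
\begin{itemize}
\item At $p=2$, $D\equiv1$ modulo $8$ is a square. At all primes where $D$ is a square use $\lambda_p(F)=F(0)$.
\item At odd $p\nmid D$ with $D\notin\mathbb Q_p^{*2}$, comparison of rank and discriminant gives $L_p\cong\mathbb H^g\perp\langle1,-D\rangle$. Use Lemma~\ref{lem:unramified}.
\item At $p=17$ ($g$ odd), $-1$ is a square. So $\langle1\rangle^{2g}\cong\mathbb H^g$, and the rest is $\langle1,17\rangle\cong\langle1,-17\rangle$. Use Lemma~\ref{lem:localexist}.
\item At $p=7$ ($g$ even), $2g$ is divisible by $4$, and $\langle1\rangle^4\cong\mathbb H^2$ by rank and discriminant. So $\langle1\rangle^{2g}\cong\mathbb H^g$, and the rest is $\langle1,7\rangle=\langle1,-D\rangle$. Use Lemma~\ref{lem:localexist}.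
\end{itemize}
Proposition~\ref{prop:average} applies. \qed

\section{Equality for $h\le g+1$: the local part}\label{sec:local}

From here on $g\ge h-1$. Put $k=\min(g,h)$, the largest possible rank of $S(x)$. For a space $E$ on which $G$ acts let $E_G=E/\mathrm{span}\{e-\gamma e\}$, so that $\mathcal S_G=\mathcal S/\mathrm{Diff}$.

The plan is as follows. If $x$ is such that $S(x)$ has maximal rank $k$, then $x$ spans $V$ or a nondegenerate hyperplane, and its stabilizer is trivial or of order two. For functions supported on such tuples, at all primes of a suitable finite set, the equality can be proved almost as for functions of finite support; this is Section~\ref{sec:global}. The present section shows that nothing in $\mathrm{Ker}(w_Q)/\mathrm{Diff}$ can be concentrated on tuples of smaller rank. The tool is a family of operators that preserve $\mathrm{Ker}(w_Q)$ and mix different $S$.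

\subsection{Operators at a prime}
Let $\psi_p$ be the local component at $p$ of the standard additive character of $\mathbb A/\mathbb Q$, and $|\cdot|$ the absolute value of $\mathbb Q_p$. Let $A$ be a nondegenerate quadratic space over $\mathbb Q_p$ of dimension $\delta$. On $\mathcal S(A)$ consider
\[
n(b)f=\psi_p(\tfrac12b\,q)f,\quad Ff(x)=\int_Af(z)\psi_p(z\cdot x)\,dz,\quad m(a)f(x)=|a|^{\delta/2}f(ax),\quad n^-(b)=F\,n(b)\,F^{-1},
\]
for $b\in\mathbb Q_p$, $a\in\mathbb Q_p^*$, with the self-dual measure $dz$.

\begin{lemma}\label{lem:weil}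
For $b\in\mathbb Q_p^*$ there is a constant $\gamma(b)$ with $|\gamma(b)|=1$ and
\begin{equation}\label{eq:weil}
n(b^{-1})\,n^-(b)\,n(b^{-1})=\gamma(b)\,m(b^{-1})F .
\end{equation}
\end{lemma}

\begin{proof}
By \cite[Theorem 2]{weil} the Fourier transform of $\psi_p(\frac12bq)$ is $\gamma(b)|b|^{-\delta/2}\psi_p(-\frac12b^{-1}q)$ with $|\gamma(b)|=1$. So $n^-(b)$ is convolution with this function. Since $q(x-z)=q(x)-2x\cdot z+q(z)$,
\[
n^-(b)f(x)=\gamma(b)|b|^{-\delta/2}\psi_p(-\tfrac12b^{-1}q(x))\int\psi_p(b^{-1}x\cdot z)\,\psi_p(-\tfrac12b^{-1}q(z))f(z)\,dz .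
\]
This says $n^-(b)=\gamma(b)\,n(-b^{-1})\,m(b^{-1})F\,n(-b^{-1})$, which is \eqref{eq:weil}. For $\delta=0$ all operators are $1$, and $\gamma(b)=1$.
\end{proof}

For $i=1,\dots,g$ let $n_i(b),F_i,m_i(a),n_i^-(b)$ be these operators for $A=V_p$, acting on functions in $\mathcal S$ through the $p$-component of the variable $x_i$ only. A subspace of $\mathcal S$ or $\mathcal S_G$ is called \emph{$p$-stable} if it is stable under
\begin{itemize}
\item multiplication by locally constant functions of $S(x_p)$ (for instance $n_i(b)$),
\item $F_i^{\pm1}$ and $m_i(a)$ for all $i$ and all $a\in\mathbb Q_p^*$,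
\item $f\mapsto f(B\,\cdot)$ for $B\in GL_g(\mathbb Q_p)$ acting on the $p$-component of the tuple.
\end{itemize}
All these operators commute with $H$, and in particular with $G$. So they preserve $\mathrm{Diff}$ and act on $\mathcal S_G$. Operators at different primes commute.

\begin{lemma}\label{lem:stable}
$\mathrm{Ker}(w_Q)$ is $p$-stable for every $p$.
\end{lemma}

\begin{proof}
Multiplication by $\phi(S(x_p))$ multiplies the orbit sum at $S$ by $\phi(S)$. So it preserves the kernel by Lemma~\ref{lem:orbits}.

Let $\hat f$ be the Fourier transform of $f$ on $V(\mathbb A_f)^g$ for the pairing $\sum_iz_i\cdot x_i$. Poisson summation, applied to the product of $f$ with the Gaussian $e^{\pi i\,\mathrm{tr}(\Omega S(x))}$ at the real place, gives $\vartheta^Q[f](\Omega)=C\det(\Omega/i)^{-h/2}\,\vartheta^Q[\hat f](-\Omega^{-1})$ with a constant $C\ne0$. So $\mathrm{Ker}(w_Q)$ is stable under $f\mapsto\hat f$ and its inverse. Conjugating $n_i(b)$ by $f\mapsto\hat f$ gives $n_i^-(b)$: the transforms in the other variables and at the other primes cancel. Hence $\mathrm{Ker}(w_Q)$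 is stable under all $n_i(b)$, $n_i^-(b)$. By \eqref{eq:weil} with $b=1$ and its inverse it is stable under $F_i^{\pm1}$, and then by \eqref{eq:weil} under $m_i(a)$. Finally, for $i\neq j$,
\[
F_i\,[\text{multiplication by }\psi_p(u\,x_i\cdot x_j)]\,F_i^{-1}f(x)=f(\dots,x_i+ux_j,\dots),
\]
and elementary and diagonal matrices generate $GL_g(\mathbb Q_p)$.
\end{proof}

\subsection{The statement, and its smallest case}
Let $Z_p=\mathrm{Sym}_g(\mathbb Q_p)$. Multiplication by $\phi(S(x_p))$ makes $\mathcal S$, $\mathcal S_G$ and all $p$-stable subspaces into modules over $\mathcal S(Z_p)$. They are nondegenerate: every $e$ satisfies $e=\phi e$ for some $\phi$. For an open subset $Z'\subset Z_p$ we regard $\mathcal S(Z')$ as a subspace of $\mathcal S(Z_p)$, and $\mathcal S(Z')\,U$ denotes the span of all $\phi e$ with $\phi\in\mathcal S(Z')$, $e\in U$. For any nondegenerate module $E$ over $\mathcal S(Z)$, with $Z$ totally disconnected and locally compact, the \emph{stalk} of $E$ at $\zeta\in Z$ is $E$ modulo the span of the $\phi e$ with $\phi(\zeta)=0$. If the image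 of $e$ in this stalk is $0$, then $\mathbf 1_{\mathcal O}e=0$ for some neighborhood $\mathcal O$ of $\zeta$, because the finitely many $\phi$'s involved vanish near $\zeta$. Hence $e=0$ if all its images in stalks vanish. If moreover $e=\phi e'$, its image in the stalk at $\zeta$ can be nonzero only for $\zeta\in\mathrm{supp}\,\phi$. The set $\{\mathrm{rank}\,S\ge r\}$ is open in $Z_p$ for each $r$.

\begin{proposition}\label{prop:A}
Let $U\subset\mathcal S_G$ be nonzero and $p$-stable. Then $\mathcal S(\{S\in Z_p:\mathrm{rank}\,S\ge k\})\,U\ne0$.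
\end{proposition}

\emph{The smallest interesting case (sketch).} Let $g=1$, $h=2$, so $k=1$, and suppose the conclusion fails, i.e.\ $U$ is killed by all functions of $q(x_p)$ supported away from $0$. Then $n(b)=1$ on $U$, hence $n^-(b)=1$, and \eqref{eq:weil} reads $1=\gamma(b)m(b^{-1})F$. So $F$ is a scalar of modulus $1$ (put $b=1$), and then so is each $m(a)$. Now $U$ lives on the cone $q(x_p)=0$. At the vertex $x_p=0$ the operator $m(a)$ acts by $|a|^{h/2}=|a|$, which is not of modulus $1$, so the vertex contributes nothing. If $V_p$ is a hyperbolic plane, the rest of the cone consists of the two punctured lines $\mathbb Q_p^*e$, $\mathbb Q_p^*e^*$. Let $\tau_t\in H_p$ be $e\mapsto te$, $e^*\mapsto t^{-1}e^*$. On functions $\Phi$ on $\mathbb Q_p^*e$ (times a function of the other components) we have $m(a)\Phi(c)=|a|\Phi(ac)=|a|\,(\omega(\tau_{1/a})\Phi)(c)$; on $\mathbb Q_p^*e^*$ replace $\tau_{1/a}$ by $\tau_a$. If $\lambda$ is $G$-invariant, then $\sigma'\mapsto\lambda(\omega(\sigma')\Phi)$ is bounded, because it factors through a finite set $G\backslash H/K$.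 So $|\lambda(m(a)\Phi)|\le C|a|$, which contradicts $|\lambda(m(a)\Phi)|=|\lambda(\Phi)|$ as $a\to0$ unless $\lambda(\Phi)=0$.

The general proof compares two rates in the same way. If $U$ were concentrated on rank $r<k$, then $m_1(a)$ would act with size $|a|^{r/2}$ (Lemma~\ref{lem:scalar}), but invariance under $G$ bounds it by $|a|^{g-h/2+1}$ (Lemma~\ref{lem:growth}).

\medskip
For the rest of this section suppose that Proposition~\ref{prop:A} fails for $U$. Let $r<k$ be maximal with $\mathcal S(\{\mathrm{rank}\ge r\})U\ne0$; such $r\ge0$ exists, since $\mathcal S(Z_p)U=U\ne0$. Then functions supported on $\{\mathrm{rank}>r\}$ kill $U$, and by the remarks on stalks some stalk of $U$ at a matrix of rank $r$ is nonzero. Using $GL_g(\mathbb Q_p)$ we may take this matrix to be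
\[
S_0=\begin{pmatrix}0_{g-r}&0\\0&S'\end{pmatrix},\qquad S'\in GL_r(\mathbb Q_p)\text{ symmetric}.
\]
Let $U_{S_0}\ne0$ denote the stalk. Note $r<g$ and $r<h$. Write $m=m_1$, $F=F_1$, $n=n_1$, $n^-=n_1^-$. The operators $m(a)$ act on $U_{S_0}$, because they change only the first row and column of $S$, by scaling, and these are zero in $S_0$.

\subsection{Scaling acts by a scalar on the stalk}

\begin{lemma}\label{lem:scalar}
On $U_{S_0}$ the operator $m(a)$ is the scalar $\chi(a)|a|^{r/2}$, with $|\chi(a)|=1$.
\end{lemma}

\begin{proof}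
The idea is that near $S_0$, on matrices of rank $r$, the vector $x_1$ behaves like a vector $y$ in the $r$-dimensional quadratic space with Gram matrix $S'$.

\emph{A module over functions of $y$.} Let $S_{\mathrm b}$ be the lower right $r\times r$ block of $S$, and let $E$ be the stalk of $U$ at $S'$ with respect to functions of $S_{\mathrm b}$. (If $r=0$, then $E=U$.) Since index $1$ is not among the last $r$, the operators $m,F,n$ act on $E$. So do
\[
t_uf(x)=f\bigl(x_1+\textstyle\sum_ju_jx_j,\,x_2,\dots,x_g\bigr),\qquad u\in\mathbb Q_p^r,\ j\text{ over the last }r\text{ indices},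
\]
and multiplication by functions of the column $c=(x_1\cdot x_j)_j$, or equivalently of $y=S'^{-1}c$. Conjugation by $t_u$ replaces $c$ by $c+S_{\mathrm b}u$. For $\phi\in\mathcal S(\mathbb Q_p^r)$, the difference $\phi(c+S_{\mathrm b}u)-\phi(c+S'u)$ vanishes for all $c$ if $S_{\mathrm b}$ is close enough to $S'$. So on $E$ we have $t_u\phi(y)t_u^{-1}=\phi(y+u)$.

Let $E_0$ be the stalk of $E$ at $y=0$. We claim that $\epsilon\mapsto\bigl(y\mapsto[t_y\epsilon]_0\bigr)$ is an isomorphism
\[
E\cong\mathcal S(\mathbb Q_p^r)\otimes E_0,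
\]
under which functions of $y$ act by multiplication and $t_u$ acts by $\phi(y)\mapsto\phi(y+u)$. The values are locally constant because $u\mapsto t_u$ is smooth. They have compact support because $\epsilon=\phi\epsilon$ for some $\phi\in\mathcal S(\mathbb Q_p^r)$. The map is injective, since $t_y$ carries the stalk of $E$ at $y$ to the stalk at $0$. If $\epsilon$ lifts $\epsilon_0\in E_0$, then $[t_y\epsilon]_0=\epsilon_0$ for $y$ in every sufficiently small lattice $\mathcal O\subset\mathbb Q_p^r$, so $\mathbf 1_{\mathcal O}\epsilon\mapsto\mathbf 1_{\mathcal O}\otimes\epsilon_0$. Translating by the $t_u$ we obtain surjectivity.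

\emph{The operator $n(b)$.} Near $S_{\mathrm b}=S'$ the minor of $S$ on index $1$ and the last $r$ indices is nonzero where $S_{11}\neq{}^tc\,S_{\mathrm b}^{-1}c$. The function $\psi_p(\frac12bS_{11})-\psi_p(\frac12b\,{}^tc\,S_{\mathrm b}^{-1}c)$ is locally constant there, and the set where it is nonzero is open and closed and lies in $\{\mathrm{rank}>r\}$. So it acts as $0$ on $E$. At $S_{\mathrm b}=S'$ we have ${}^tcS'^{-1}c={}^tyS'y$. Hence on $E$
\[
n(b)=n'(b)\otimes1,
\]
where $n'(b),F',m'(a),n'^-(b)$ are the operators of Lemma~\ref{lem:weil} for $A=\mathbb Q_p^r$ with Gram matrix $S'$.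

\emph{The operator $F$.} Let $\beta_v$ be multiplication by $\psi_p(\sum_jv_j\,x_1\cdot x_j)=\psi_p({}^tvS'y)$. Substituting in the Fourier integral one finds
\[
F\beta_v=t_vF,\qquad Ft_u=\beta_{-u}F,
\]
and $F'$ satisfies the same relations on $\mathcal S(\mathbb Q_p^r)$. So $F(F'\otimes1)^{-1}$ commutes with all $t_u$ and $\beta_v$. It then commutes with multiplication by every $\phi\in\mathcal S(\mathbb Q_p^r)$, since on any compact set $\phi$ is a finite linear combination of characters $\psi_p({}^tvS'y)$. Hence it acts on the stalk at each $y$, and by commutation with translations it acts by the same $\rho\in GL(E_0)$ at each $y$. Thus $F=F'\otimes\rho$.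

\emph{Conclusion.} Now $n^-(b)=Fn(b)F^{-1}=n'^-(b)\otimes1$. Applying \eqref{eq:weil} to $V_p$ and to $S'$, with constants $\gamma$ and $\gamma'$, we get
\[
\gamma(b)\,m(b^{-1})(F'\otimes\rho)=\gamma'(b)\,m'(b^{-1})F'\otimes1,\qquad\text{i.e.}\quad m(b^{-1})=\gamma'(b)\gamma(b)^{-1}\,m'(b^{-1})\otimes\rho^{-1}.
\]
For $b=1$ this shows that $\rho$ is a scalar of modulus $1$. So $m(a)=\chi(a)\,m'(a)\otimes1$ with $|\chi(a)|=1$. Since $m'(a)\phi(y)=|a|^{r/2}\phi(ay)$, on $E_0$ the operator $m(a)$ is $\chi(a)|a|^{r/2}$. Finally, $U_{S_0}$ is an $m$-equivariant quotient of $E_0$, because $S_{\mathrm b}=S'$ and $c=0$ at $S_0$.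
\end{proof}

\subsection{Passing to isotropic first vectors}
On $U_{S_0}$ the products $x_1\cdot x_j$ are all $0$. We now make this visible on $\mathcal S$ itself. For $2\leq j\leq g$ let $e_j(t)f(x)=f(\dots,x_j+tx_1,\dots)$. These operators act on $U_{S_0}$, since $S_0$ has zero first row, and $m(a)e_j(t)m(a)^{-1}=e_j(at)$. As $m(a)$ is a scalar on $U_{S_0}$, we get $e_j(t)=e_j(at)$ there for all $a\in\mathbb Q_p^*$. Since every vector is fixed by $e_j(at)$ for $a$ small, $e_j(t)=1$ on $U_{S_0}$.

Let $\mathcal J$ be the functor of coinvariants, first under the multiplications by $\psi_p(\sum_{j=1}^gb_j\,x_1\cdot x_j)$, $b\in\mathbb Q_p^g$, then under the group generated by the $e_j(t)$, which normalizes the first group. Both groups are unions of compact open subgroups and act smoothly, so $\mathcal J$ is exact. It commutes with taking $G$-coinvariants. The operators $m(a)$ normalize both groups, so they act on $\mathcal J$ of a $p$-stable space. Thus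
\[
\mathcal J(U)\subset\mathcal J(\mathcal S_G)=\mathcal J(\mathcal S)_G .
\]
Since both groups act trivially on $U_{S_0}$, there is an $m$-equivariant surjection $\pi:\mathcal J(U)\to U_{S_0}\ne0$.

We compute $\mathcal J(\mathcal S)$. Write $\mathcal S=\mathcal S(V_p^g)\otimes\mathcal S^p$, where $\mathcal S^p$ involves the primes other than $p$. A function on $V_p^g$ dies in the first coinvariants if and only if its average over some compact open group of $b$'s vanishes, i.e.\ if and only if it vanishes where all $x_1\cdot x_j$ are sufficiently small, i.e.\ if and only if its restriction to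
\[
Y=\{x\in V_p^g:x_1\cdot x_j=0\text{ for }1\le j\le g\}
\]
is $0$. So the first coinvariants are $\mathcal S(Y)$. Let $Y^\circ=\{x\in Y:x_1\ne0\}$. On the complement $\{x_1=0\}=V_p^{g-1}$ the $e_j(t)$ act trivially. Writing a subscript $e$ for coinvariants under the $e_j(t)$, we obtain an exact sequence
\[
(\mathcal S(Y^\circ)_e\otimes\mathcal S^p)_G\longrightarrow\mathcal J(\mathcal S)_G\longrightarrow(\mathcal S(V_p^{g-1})\otimes\mathcal S^p)_G\longrightarrow0 ,
\]
in which $m(a)$ acts on the last term by $|a|^{h/2}$.

Choose $u\in\mathcal J(U)$ with $\pi(u)\ne0$ and $a_0$ with $0<|a_0|<1$, and put $u'=(m(a_0)-|a_0|^{h/2})u$. Then $u'$ lies in $\mathcal J(U)$ and in the image of the first term. Moreover $\pi(u')=(\chi(a_0)|a_0|^{r/2}-|a_0|^{h/2})\pi(u)\ne0$ because $r<h$. Take a linear form on $U_{S_0}$ not vanishing at $\pi(u')$, compose it with $\pi$, and extend it linearly from $\mathcal J(U)$ to $\mathcal J(\mathcal S)_G$. Let $\lambda$ be its pullback to $\mathcal S(Y^\circ)_e\otimes\mathcal S^p$. It is $G$-invariant. If $\Phi$ represents $u'$, then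 $m(a)\Phi$ represents $m(a)u'\in\mathcal J(U)$, and so
\begin{equation}\label{eq:eigen}
\lambda(m(a)\Phi)=\chi(a)|a|^{r/2}\lambda(\Phi)\quad(a\in\mathbb Q_p^*),\qquad\lambda(\Phi)\neq0 .
\end{equation}
If $V_p$ is anisotropic, then $Y^\circ=\emptyset$, and this is already a contradiction. We therefore assume that $V_p$ is isotropic.

\subsection{The growth bound}

\begin{lemma}\label{lem:growth}
Let $\lambda$ be a $G$-invariant functional on $\mathcal S(Y^\circ)_e\otimes\mathcal S^p$. For every $\Phi$ there is a constant $C$ with
\begin{equation}\label{eq:growth}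
|\lambda(\omega(\sigma')m(a)\Phi)|\le C\,|a|^{\,g-h/2+1}\qquad(0<|a|\le1,\ \sigma'\in H).
\end{equation}
\end{lemma}

\begin{proof}
The operator $m(a)$ scales the isotropic vector $x_1$, and an element of $H_p$ can do the same. So $m(a)\Phi$ can be written through $H$-translates of $\Phi$, on which $\lambda$ is bounded. We have to count how many translates are needed, and with which factor.

Write $V_p=\mathbb Q_pe\oplus V_1\oplus\mathbb Q_pe^*$ with $q(e)=q(e^*)=0$, $e\cdot e^*=1$, $V_1=\{e,e^*\}^\perp$, $\dim V_1=h-2$. For $v\in V_1$ let $\bar n(v)\in H_p$ be given by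
\[
\bar n(v)e=e+v-\tfrac12q(v)e^*,\qquad\bar n(v)w=w-(v\cdot w)e^*\ (w\in V_1),\qquad\bar n(v)e^*=e^*,
\]
and let $\tau_t$ be $e\mapsto te$, $e^*\mapsto t^{-1}e^*$, identity on $V_1$. Then $\bar n(v)\bar n(v')=\bar n(v+v')$, and $\tau_t^{-1}\bar n(v)\tau_t=\bar n(tv)$.

\emph{Coordinates.} On the open set $Y'=\{x\in Y^\circ:x_1\cdot e^*\ne0\}$ the isotropic vector $x_1$ is uniquely $c\,\bar n(v)e$, and $x_j\in x_1^\perp=\bar n(v)(\mathbb Q_pe\oplus V_1)$. So
\[
x_1=c\,\bar n(v)e,\quad x_j=\bar n(v)(\alpha_je+w_j)\ (j\ge2),\qquad c\in\mathbb Q_p^*,\ v,w_j\in V_1,\ \alpha_j\in\mathbb Q_p .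
\]
The operator $e_j(t)$ is $\alpha_j\mapsto\alpha_j+tc$. Integration over $\alpha$ therefore identifies $\mathcal S(Y')_e$ with $\mathcal S(\mathbb Q_p^*\times V_1\times V_1^{g-1})$, the space of functions $\bar\phi(c,v,w)$: if the integrals over $\alpha$ vanish, then averaging over $t$ in a large lattice gives $0$, since $c$ stays in a compact subset of $\mathbb Q_p^*$ on the support. In these terms
\begin{equation}\label{eq:actions}
\begin{aligned}
m(a)\bar\phi&=|a|^{h/2}\,\bar\phi(ac,v,w),\\
\omega(\bar n(u))\bar\phi&=\bar\phi(c,v-u,w),\\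
\omega(\tau_t)\bar\phi&=|t|^{g-1}\,\bar\phi(t^{-1}c,tv,w).
\end{aligned}
\end{equation}
The last formula holds because $\tau_t^{-1}x_1=t^{-1}c\,\bar n(tv)e$ and $\tau_t^{-1}x_j=\bar n(tv)(t^{-1}\alpha_je+w_j)$.

\emph{Reduction.} Every $x\in Y^\circ$ has an $H_p$-translate in $Y'$, since $H_p$ acts transitively on nonzero isotropic vectors. So by a partition of unity $\mathcal S(Y^\circ)$ is spanned by $H_p$-translates of $\mathcal S(Y')$. Since $m(a)$ commutes with $H$ and \eqref{eq:growth} is to be uniform in $\sigma'$, it suffices to treat $\Phi$ from $\mathcal S(Y')_e\otimes\mathcal S^p$. Using translations by $\bar n(u)$ as well, we may take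
\[
\Phi=\mathbf 1_{\mathcal C}(c)\,\mathbf 1_\Lambda(v)\,\xi(w)\otimes s,
\]
with $\mathcal C\subset\mathbb Q_p^*$ open compact, $\Lambda\subset V_1$ a lattice, $\xi\in\mathcal S(V_1^{g-1})$, $s\in\mathcal S^p$.

\emph{Counting.} For $0<|a|\le1$ we have $\mathbf 1_\Lambda(v)=\sum_{u\in\Lambda/a\Lambda}\mathbf 1_\Lambda(a^{-1}(v-u))$. By \eqref{eq:actions} with $t=1/a$,
\[
m(a)\Phi=|a|^{h/2+g-1}\sum_{u\in\Lambda/a\Lambda}\omega\bigl(\bar n(u)\tau_{1/a}\bigr)\Phi,
\]
a sum of $|a|^{-(h-2)}$ terms. The function $\sigma'\mapsto\lambda(\omega(\sigma')\Phi)$ on $H$ is left $G$-invariant and right invariant under an open compact subgroup $K$ fixing $\Phi$. Since $G\backslash H/K$ is finite, it is bounded. As $h/2+g-1-(h-2)=g-h/2+1$, the bound follows.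
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:A}]
Comparing \eqref{eq:eigen} with \eqref{eq:growth} for $\sigma'=1$ and letting $a\to0$, we get $r/2\ge g-h/2+1$, i.e.\ $r\ge2g-h+2$. On the other hand $r\le k-1$. If $g\ge h$, this gives $h-1\ge2g-h+2\ge h+2$, a contradiction. If $g=h-1$, it gives $h-2\ge2g-h+2=h$, a contradiction.
\end{proof}

\section{Equality for $h\le g+1$: the global part}\label{sec:global}

Let $P$ be a finite set of primes containing $2$ and all $p$ with $Q\notin GL_h(\mathbb Z_p)$. For $p\notin P$ the lattice $L_p$ is unimodular and $p$ is odd. Put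
\[
M=\prod_{p\in P}p,\quad L[\tfrac1M]=\mathbb Z[\tfrac1M]^h,\quad\mathbb Q_P=\prod_{p\in P}\mathbb Q_p,\quad V_P=\prod_{p\in P}V_p,\quad H_P=\prod_{p\in P}H_p,
\]
\[
X_P=\{x\in V_P^g:\mathrm{rank}\,S(x_p)=k\text{ for all }p\in P\},\qquad\Gamma=G\cap\prod_{p\notin P}O(L_p),\qquad\mathbf 1^P=\bigotimes_{p\notin P}\mathbf 1_{L_p^g}.
\]
The set $X_P$ is open in $V_P^g$.

\begin{proposition}\label{prop:B}
If $f=f_P\otimes\mathbf 1^P\in\mathrm{Ker}(w_Q)$ with $f_P\in\mathcal S(X_P)$, then $f\in\mathrm{Diff}$.
\end{proposition}

The proof has two parts. Since $\Gamma$ acts properly on $X_P$, the function $f_P$ is a combination of differences under $\Gamma$ as soon as its $\Gamma$-orbit sums vanish. These are sums over $\Gamma$ at \emph{$P$-adic} points, while the hypothesis concerns sums over $G$ at \emph{rational} points. To pass from one to the other we use the freedom to replace $f_P$ by $f_P(a\,\cdot)$, $a\in GL_g(\mathbb Q_P)$: any tuple in $X_P$ is $a$ times a rational one if $g\ge h$, and close to such a tuple if $g=h-1$.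

\subsection{Reduction to sums over $\Gamma$}

\emph{$\Gamma$ acts properly on $X_P$:} for every compact $C\subset X_P$ only finitely many $\gamma\in\Gamma$ satisfy $\gamma C\cap C\ne\emptyset$. First, the set of $\gamma\in H_P$ with $\gamma C\cap C\ne\emptyset$ is compact. If $g\ge h$, then $x_p$ spans $V_p$, and an equation $\gamma x=x'$ determines $\gamma$ as a continuous function of $(x,x')$ wherever a given $h\times h$ minor of $x$ is nonzero; and $C$ is a finite union of compact sets on each of which, at every $p\in P$, a fixed minor is nonzero. If $g=h-1$, the entries of $x_p$ form a basis of a nondegenerate hyperplane. Define $y(x)$ by $y(x)\cdot v=\det(x_1,\dots,x_g,v)$. It spans the orthogonal complement of the hyperplane, so $(x,y(x))$ is a basis of $V_p$. Moreover $y(\gamma x)=\det(\gamma)\,\gamma y(x)=\pm\gamma y(x)$, so $\gamma x=x'$ determines $\gamma$ at each $p$ up to two choices, continuous in $(x,x')$. Second, $\Gamma$ is discrete in $H_P$, because its intersection with $\prod_{p\in P}O(L_p)$ is $G\cap\prod_pO(L_p)$, which is finite by (F1).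

This is where $h\le g+1$ is used. For $g=h-2$ the stabilizer of $x_p$ would be the orthogonal group of a plane, which is not compact when the plane is hyperbolic.

\begin{lemma}\label{lem:proper}
Let $f_P\in\mathcal S(X_P)$. If $D(x):=\sum_{\gamma\in\Gamma}f_P(\gamma x)$ vanishes for all $x\in X_P$, then $f_P\otimes\mathbf 1^P\in\mathrm{Diff}$.
\end{lemma}

\begin{proof}
By properness the sum is finite. Each $x_*\in X_P$ has a finite stabilizer $\Gamma_*$ and a compact open $\Gamma_*$-stable neighborhood $\mathcal O$ with $\gamma\mathcal O\cap\mathcal O=\emptyset$ for $\gamma\notin\Gamma_*$. Also, $\Gamma\mathcal O$ is open, and it is closed because the translates are locally finite. Cover the support of $f_P$ by finitely many such $\Gamma\mathcal O$, and cut $f_P$ by them and their complements. Multiplying $f_P$ by the indicator function of a $\Gamma$-stable set multiplies $D$ by it, so we may assume $\mathrm{supp}\,f_P\subset\Gamma\mathcal O$ for one $\mathcal O$. The support meets finitely many of the disjoint translates $\gamma_i\mathcal O$. Replacing $f_P\mathbf 1_{\gamma_i\mathcal O}$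 by $(f_P\mathbf 1_{\gamma_i\mathcal O})\circ\gamma_i$ changes $f_P$ by differences under $\Gamma$ and does not change $D$. So we may assume $\mathrm{supp}\,f_P\subset\mathcal O$. For $x\in\mathcal O$ only $\gamma\in\Gamma_*$ contribute to $D(x)$, so $\sum_{\gamma\in\Gamma_*}f_P\circ\gamma=0$ and $f_P=|\Gamma_*|^{-1}\sum_{\gamma\in\Gamma_*}(f_P-f_P\circ\gamma)$. Since $\Gamma$ fixes $\mathbf 1^P$, all differences used are in $\mathrm{Diff}$ after tensoring with $\mathbf 1^P$.
\end{proof}

Now let $f=f_P\otimes\mathbf 1^P$ be as in Proposition~\ref{prop:B}, and let $D$ be as in Lemma~\ref{lem:proper}. For $a\in GL_g(\mathbb Q_P)$ put $f^a=f_P(a\,\cdot)\otimes\mathbf 1^P$. By Lemma~\ref{lem:stable}, applied at each $p\in P$, $f^a\in\mathrm{Ker}(w_Q)$.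

\subsection{The case $g\ge h$}
Let $x_0=\binom{I_h}{0}\in V^g$, the standard basis followed by zeros. Every $x\in X_P$ is $ax_0$ with $a\in GL_g(\mathbb Q_P)$. The stabilizer of $x_0$ in $G$ is trivial. For $\gamma\in G$ and $p\notin P$ we have $\gamma x_0\in L_p^g$ if and only if $\gamma$ is integral at $p$, i.e.\ $\gamma\in O(L_p)$, since $\det\gamma=\pm1$. So the orbit sum of $f^a$ at $S(x_0)$ is
\[
\sum_{\gamma\in G}f_P(a\gamma x_0)\mathbf 1^P(\gamma x_0)=\sum_{\gamma\in\Gamma}f_P(\gamma ax_0)=D(ax_0),
\]
and it vanishes. Lemma~\ref{lem:proper} gives Proposition~\ref{prop:B} in this case.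

\subsection{The case $g=h-1$}
Here $h\ge2$. Now a tuple spans only a hyperplane, and the rational tuples $x_0$ that we need are bases of the lattices $y^\perp\cap L[\frac1M]$ for rational vectors $y$. If $y$ is integral and $q(y)$ is a unit outside $P$, the argument above goes through: the $\gamma\in G$ that keep $x_0$ integral outside $P$ form $\Gamma$, which then contains $r_y$. We do not try to find such $y$ in a given $P$-adic direction. Instead we find $y$ with $q(y)$ a prime $\ell$ up to units of $\mathbb Z[\frac1M]$. At $\ell$ the reflection $r_y$ does not preserve the lattice, and $\Gamma$ is replaced by $\Gamma\sqcup\Gamma r_y$. This is harmless, because $r_y$ fixes $x_0$.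

\begin{lemma}\label{lem:approx}
Let $y_{0,p}\in V_p$ with $q(y_{0,p})\ne0$ for $p\in P$. There are $y\in V$, arbitrarily close to $y_{0,p}$ for all $p\in P$, and a prime $\ell\notin P$ such that $y\in L_p$ for all $p\notin P$, $q(y)$ is a unit at all $p\notin P\cup\{\ell\}$, and $v_\ell(q(y))=1$.
\end{lemma}

\begin{proof}
The idea is to move within a rational plane, on which $q$ is a multiple of the norm form of an imaginary quadratic field, and to use primes of that field in ray classes.

By approximation choose $u\in L[\frac1M]$ close to $y_{0,p}$ for all $p\in P$. Let $\mathcal D$ be the finite set of primes $p\notin P$ dividing $q(u)$. For $p\in\mathcal D$ the unimodular lattice $L_p$ contains vectors of unit norm. So by the Chinese remainder theorem there is $v\in L[\frac1M]$ with $q(v)\in\mathbb Z_p^*$ for all $p\in\mathcal D$, and since $h\ge2$ we may take $v\notin\mathbb Qu$. The form $q/q(u)$ on the plane $\Pi=\mathbb Qu+\mathbb Qv$ is positive definite and takes the value $1$ at $u$. So we can identify $\Pi$ with an imaginary quadratic field $\mathcal K$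 in such a way that $u$ corresponds to $1$ and $q=q(u)N_{\mathcal K/\mathbb Q}$.

Choose a finite set $\Sigma=P\cup\Sigma'$ with $\Sigma'\supset\mathcal D$ disjoint from $P$, such that for $p\notin\Sigma$ the prime $p$ is unramified in $\mathcal K$ and $L_p\cap\Pi_p=\mathcal O_{\mathcal K,p}$; also $q(u)\in\mathbb Z_p^*$ for $p\notin\Sigma$, as $\Sigma\supset P\cup\mathcal D$. Put $z_p=v$ for $p\in\mathcal D$ and $z_p=u$ for $p\in\Sigma\setminus\mathcal D$. For $p\in\Sigma'$ the vector $z_p$ lies in $L_p$ and has unit norm, and the same holds for all points of $\Pi_p$ near $z_p$.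

Choose $\xi_0\in\mathcal K^*$ close to $z_p$ for all $p\in\Sigma$, and let $\mathfrak a$ be the part of the ideal $(\xi_0)$ prime to $\Sigma$. Every class of a ray class group of $\mathcal K$ contains infinitely many primes of degree one. So for any modulus $\mathfrak m$ supported above $\Sigma$ there are a degree-one prime $\mathfrak l$, lying over some $\ell\notin\Sigma$, and $\theta\in\mathcal K^*$ with $\theta\equiv1$ modulo $\mathfrak m$ multiplicatively and $\mathfrak l=\mathfrak a\cdot(\theta)$. Take $\mathfrak m$ divisible by a high power of every prime above $\Sigma$, and put $\xi=\xi_0\theta$. Then $\xi$ is close to $z_p$ for $p\in\Sigma$, and outside $\Sigma$ the only prime dividing $\xi$ is $\mathfrak l$, with multiplicity one. Let $y\in\Pi$ correspond to $\xi$.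

For $p\in P$, $y$ is close to $u$, hence to $y_{0,p}$. For $p\in\Sigma'$, $y$ is near $z_p$, so $y\in L_p$ has unit norm. For $p\notin\Sigma$, $\xi$ is integral, so $y\in L_p$, and $q(y)=q(u)N(\xi)$ has valuation $0$ for $p\ne\ell$ and $1$ for $p=\ell$, because $\ell$ splits and $\xi$ is a unit at $\bar{\mathfrak l}$.
\end{proof}

\begin{lemma}\label{lem:lattice}
Let $y,\ell$ be as in Lemma~\ref{lem:approx}, $p\notin P$, $W_p=y^\perp\cap L_p$ and $\gamma\in H_p$. Then $\gamma W_p\subset L_p$ if and only if $\gamma\in O(L_p)$ or $\gamma r_y\in O(L_p)$. For $p\ne\ell$ we have $r_y\in O(L_p)$. For $p=\ell$ we have $r_y\notin O(L_\ell)$.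
\end{lemma}

\begin{proof}
``If'' holds because $r_y$ fixes $W_p$ pointwise.

Let $p\neq\ell$. Then $q(y)$ is a unit, so $r_y\in O(L_p)$, $L_p=W_p\perp\mathbb Z_py$, and $W_p$ is unimodular. If $\gamma W_p\subset L_p$, then $\gamma W_p$ splits off: $L_p=\gamma W_p\perp\mathbb Z_py''$ with $y''\in\mathbb Q_p\gamma y$ of unit norm. Since $q(\gamma y)$ is a unit too, $\mathbb Z_py''=\mathbb Z_p\gamma y$, and $\gamma L_p=L_p$.

Let $p=\ell$. We first note: if $y_1\in L_\ell$ is primitive with $q(y_1)\ne0$, then $L_\ell\cap y_1^\perp$ has discriminant of valuation $v(q(y_1))$. Indeed $x\mapsto x\cdot y_1$ maps $L_\ell$ onto $\mathbb Z_\ell$, and $x\in(L_\ell\cap y_1^\perp)\perp\mathbb Z_\ell y_1$ if and only if $x\cdot y_1\in q(y_1)\mathbb Z_\ell$. So this sublattice has index $\ell^{v(q(y_1))}$ in the unimodular lattice $L_\ell$.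

Since $v_\ell(q(y))=1$, $y$ is primitive. So $W_\ell\perp\mathbb Z_\ell y$ has index $\ell$ in $L_\ell$, and $v(\mathrm{disc}\,W_\ell)=1$. Suppose $W':=\gamma W_\ell\subset L_\ell$, and put $y'=\gamma y$. Since $v(\mathrm{disc}\,W')=1$, the integral lattice $L_\ell\cap y'^\perp\supset W'$ cannot be larger than $W'$. So $W'=L_\ell\cap y'^\perp$. By the remark, a generator of $L_\ell\cap\mathbb Q_\ell y'$ has norm of valuation $1=v(q(y'))$, hence $L_\ell\cap\mathbb Q_\ell y'=\mathbb Z_\ell y'$. Therefore $L_\ell$ and $\gamma L_\ell$ are unimodular lattices containing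
\[
M'=W'\perp\mathbb Z_\ell y'
\]
with index $\ell$. Write $\Lambda^\#$ for the dual of a lattice $\Lambda$. Unimodular lattices containing $M'$ with index $\ell$ correspond to isotropic lines in
\[
M'^\#/M'=W'^\#/W'\perp(\mathbb Z_\ell y')^\#/\mathbb Z_\ell y',
\]
a nondegenerate binary quadratic space over $\mathbb F_\ell$ (with values in $\ell^{-1}\mathbb Z_\ell/\mathbb Z_\ell$) that is the orthogonal sum of two lines. It contains an isotropic line, so it contains exactly two. Neither is one of the two summands, which are anisotropic. The reflection $r_{y'}$ acts on it as $(1,-1)$; the only lines it fixes are the summands, so it interchanges the two isotropic lines. Hence $\gamma L_\ell=L_\ell$, or $\gamma L_\ell=r_{y'}L_\ell=\gamma r_y\gamma^{-1}L_\ell$. In the latter case $r_y\gamma^{-1}\in O(L_\ell)$, i.e.\ $\gamma r_y\in O(L_\ell)$. The case $\gamma=1$ of the interchange shows $r_yL_\ell\ne L_\ell$.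
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B} for $g=h-1$]
By properness $D$ is locally constant on $X_P$. Let $x\in X_P$, and let $y_{0,p}$ span the orthogonal complement of the entries of $x_p$; then $q(y_{0,p})\ne0$. For $y$ as in Lemma~\ref{lem:approx}, let $x^{(y)}_p$ be the tuple of orthogonal projections of the entries of $x_p$ to $y^\perp$. If $y$ is close enough to $y_{0,p}$ for all $p\in P$, then $x^{(y)}$ is close to $x$, so $x^{(y)}\in X_P$ and $D(x^{(y)})=D(x)$.

Let $x_{\mathrm{rat}}\in V^g$ be a $\mathbb Z[\frac1M]$-basis of $y^\perp\cap L[\frac1M]$. Then $x^{(y)}=a\,x_{\mathrm{rat}}$ for some $a\in GL_g(\mathbb Q_P)$, since at each $p\in P$ both tuples are bases of $y^\perp$. For $p\notin P$ the entries of $x_{\mathrm{rat}}$ form a $\mathbb Z_p$-basis of $W_p$. By Lemma~\ref{lem:lattice} the $\gamma\in G$ with $\gamma x_{\mathrm{rat}}\in L_p^g$ for all $p\notin P$ are those that lie in $O(L_p)$ for $p\ne\ell$ and satisfy $\gamma\in O(L_\ell)$ or $\gamma r_y\in O(L_\ell)$ at $\ell$. They form the disjoint union $\Gamma\sqcup\Gamma r_y$.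 The stabilizer of $x_{\mathrm{rat}}$ in $G$ is $\{1,r_y\}$. So the orbit sum of $f^a\in\mathrm{Ker}(w_Q)$ at $S(x_{\mathrm{rat}})$ is
\[
\tfrac12\sum_{\gamma\in\Gamma\sqcup\Gamma r_y}f_P(\gamma ax_{\mathrm{rat}})=\sum_{\gamma\in\Gamma}f_P(\gamma ax_{\mathrm{rat}})=D(ax_{\mathrm{rat}}),
\]
and it vanishes. Hence $D(x)=D(x^{(y)})=0$, and Lemma~\ref{lem:proper} applies.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(a)}
Suppose $\mathrm{Ker}(w_Q)\ne\mathrm{Diff}$. Every $f\in\mathcal S$ has the form $f_P\otimes\mathbf 1^P$ with $f_P\in\mathcal S(V_P^g)$ when $P$ is large. So we can choose $P=\{p_1,\dots,p_m\}$ as at the beginning of this section such that some $f=f_P\otimes\mathbf 1^P\in\mathrm{Ker}(w_Q)$ is not in $\mathrm{Diff}$. Let $U_0\subset\mathcal S_G$ be the image of $\{f\in\mathrm{Ker}(w_Q):f=f_P\otimes\mathbf 1^P\}$. It is nonzero, and by Lemma~\ref{lem:stable} it is $p$-stable for each $p\in P$. Put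
\[
U_j=\mathcal S(\{S\in Z_{p_j}:\mathrm{rank}\,S\ge k\})\,U_{j-1}\qquad(1\le j\le m).
\]
Since operators at different primes commute, $U_{j-1}$ is $p_j$-stable, and Proposition~\ref{prop:A} gives $U_j\ne0$ inductively. But the elements of $U_m$ are classes of functions $f_P\otimes\mathbf 1^P\in\mathrm{Ker}(w_Q)$ with $f_P\in\mathcal S(X_P)$, and these lie in $\mathrm{Diff}$ by Proposition~\ref{prop:B}. So $U_m=0$, a contradiction. \qed

\begin{thebibliography}{9}
\bibitem{tata} \emph{Tata Lectures On Theta I}, \texttt{https://math.mcgill.ca/darmon/courses/gs/mumford.pdf}.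
\bibitem{weil} Weil, Acta Math.\ \textbf{111} (1964).
\end{thebibliography}

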